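\title{Intersecting families of given dimension}

\begin{abstract}
Identify subsets of $[n]$ with their characteristic vectors, and call the dimension of the linear span of a family of sets its dimension. We show that for $2w\le k\le n-1$ an intersecting family of $w$-element subsets of $[n]$ of dimension $k$ has at most $\binom{k}{w-1}$ members, which is the size of the largest star of that dimension. Together with the known case $k<2w\le n$, this proves a conjecture on extremal problems under dimension constraints. The proof encodes the family as a lexicographic antichain on a sequence of blocks of coordinates, replaces the intersection property by a linear independence property, and runs an induction over the blocks in which many antichains, tied together by linear relations, are counted at once.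
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Sets, vectors and stars}

We identify a subset of $[n]=\{1,\dots,n\}$ with its characteristic vector in $\{0,1\}^n\subset\mathbb R^n$. Let $E(n,w)$ be the set of vectors in $\{0,1\}^n$ with exactly $w$ ones, that is, the family of $w$-subsets of $[n]$. For $X\subset\{0,1\}^n$ let $\dim(X)$ be the dimension of the linear span of $X$. All vector spaces are real, $\binom{P}{t}$ is the family of $t$-subsets of a set $P$, and $\binom Nj=0$ for $j<0$ and for $j>N$.

For $1\le k\le n$ and $0\le w\le n$ put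
\[
M(n,k,w)=\max\{|U\cap E(n,w)| : U \text{ a $k$-dimensional linear subspace of } \mathbb R^n\}.
\]
The coordinate subspace $\mathbb R^{[k]}$ of vectors supported in $[k]$ gives $M(n,k,w)\ge\binom kw$. When $w$ is large compared with $k$, other subspaces do better.

\begin{example}[transversals of pairs]\label{ex:pairs}
The $2^r$ sets that contain exactly one point of each of the pairs $\{1,2\},\dots,\{2r-1,2r\}$ lie in the subspace $x_1+x_2=x_3+x_4=\dots=x_{2r-1}+x_{2r}$ of $\mathbb R^{2r}$, which has dimension $r+1$. So $M(2r,r+1,r)\ge 2^r$, and $2^r>r+1=\binom{r+1}{r}$ for $r\ge2$.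
\end{example}

A family of sets is \emph{intersecting} if any two of its members have a common point. We study
\[
J_1(n,k,w)=\max\{|\mathcal A| : \mathcal A\subset E(n,w)\text{ intersecting},\ \dim(\mathcal A)=k\},
\]
which is \emph{defined} when at least one such family exists. For $n/2<w<n$ any two $w$-sets intersect, and it is known that $J_1(n,k,w)=M(n,k,w)$ whenever the left side is defined. For $w\le n/2$ and no constraint on the dimension, the Erd\H{o}s--Ko--Rado theorem says that an intersecting family of $w$-subsets of $[n]$ has at most $\binom{n-1}{w-1}$ members. This bound is attained by a \emph{star}, a family whose members all contain one fixed point. It is natural to guess that stars remain optimal when the dimension is prescribed, so we compute the size of the best star.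

Let $2\le w\le n/2$ and $1\le k\le n-1$. The linear map
\[
\pi:\mathbb R^{n-1}\to\mathbb R^n,\qquad \pi(x)=\Big(x,\ \frac1{w-1}\sum_{i=1}^{n-1}x_i\Big),
\]
is injective and maps $E(n-1,w-1)$ onto the family of $w$-sets that contain $n$. It preserves sizes and dimensions, so $M(n-1,k,w-1)$ is the largest size of a star of dimension at most $k$. Such a largest star has dimension exactly $k$. To see this, note first that
\begin{equation}\label{eq:span}
E(N,u)\text{ spans }\mathbb R^N\quad\text{for }1\le u\le N-1,
\end{equation}
because differences of $u$-sets give all differences of two standard unit vectors, these span the hyperplane $\sum x_i=0$, and a $u$-set lies outside this hyperplane. Hence a family $\mathcal B\subset E(n-1,w-1)$ with $\dim(\mathcal B)<k\le n-1$ can be enlarged by a vector of $E(n-1,w-1)$ outside its span, which raises the dimension by one. We conclude that $J_1(n,k,w)$ is defined and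
\begin{equation}\label{eq:star}
J_1(n,k,w)\ge M(n-1,k,w-1)\qquad(2\le w\le n/2,\ 1\le k\le n-1).
\end{equation}
Conjecture 3.1 of \cite{dimconstraints} asserts that stars are optimal: for $1\le w\le n/2$ and $1\le k\le n-1$,
\begin{equation}\label{eq:conj}
J_1(n,k,w)=M(n-1,k,w-1)
\end{equation}
whenever the left side is defined. For $k=n-1$ and $w\ge2$ this follows from \eqref{eq:star} and the Erd\H{o}s--Ko--Rado theorem, since $M(n-1,n-1,w-1)=\binom{n-1}{w-1}$. For $w=2$ and $k\ge4$ it can be checked directly: an intersecting family of $2$-sets is a star or a triangle, a triangle has dimension $3$, and the members of a star of $2$-sets are linearly independent, so $J_1(n,k,2)=k$; and a $k$-dimensional subspace contains at most $k$ unit vectors, so $M(n-1,k,1)=k$.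

\subsection{Results}

It is known that \eqref{eq:conj} holds for $k/2<w\le n/2$. We use this result as it stands and prove the remaining case, with the explicit value.

\begin{theorem}\label{thm:value}
If $2w\le k\le n-1$ and $J_1(n,k,w)$ is defined, then
\[
J_1(n,k,w)=M(n-1,k,w-1)=\binom{k}{w-1}.
\]
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $1\le w\le n/2$ and $1\le k\le n-1$, and let $J_1(n,k,w)$ be defined. Then $J_1(n,k,w)=M(n-1,k,w-1)$.
\end{corollary}

\begin{proof}
For $k/2<w\le n/2$ this is the known result, and for $w\le k/2$ it is Theorem~\ref{thm:value}.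
\end{proof}

For $w\ge2$ the value $\binom k{w-1}$ is attained by the star $\{F\cup\{n\}:F\in\binom{[k]}{w-1}\}$, which has dimension $k$ by \eqref{eq:span} and the injectivity of $\pi$. This star uses $k+1$ points, so it beats the $\binom{k-1}{w-1}$ sets that one gets from the Erd\H{o}s--Ko--Rado theorem inside $[k]$: the center of the star costs no dimension.

The upper bound uses only two features of $E(n,w)$: its members satisfy a linear equation with positive coefficients, and they have at most $w$ ones.

\begin{theorem}\label{thm:main}
Let $\lambda_1,\dots,\lambda_n>0$ and $c>0$, let $w\ge1$ be an integer, and let $U\subset\mathbb R^n$ be a subspace of dimension $k\ge2w$. Let $\mathcal A\subset U\cap\{0,1\}^n$ be such that $\sum_i\lambda_ix_i=c$ for all $x\in\mathcal A$, every $x\in\mathcal A$ has at most $w$ ones, and any two members of $\mathcal A$ with exactly $w$ ones intersect. Then $|\mathcal A|\le\binom k{w-1}$.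
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:value} from Theorem~\ref{thm:main}]
If $w=1$, an intersecting family in $E(n,1)$ has at most one member, so its dimension is at most $1<k$ and $J_1(n,k,w)$ is not defined. Let $w\ge2$. Theorem~\ref{thm:main}, applied to the span of an optimal family with $\lambda_i=1$ and $c=w$, gives the first of the inequalities
\[
J_1(n,k,w)\le\binom k{w-1}\le M(n-1,k,w-1)\le J_1(n,k,w).
\]
The second comes from the subspace $\mathbb R^{[k]}\subset\mathbb R^{n-1}$, and the third is \eqref{eq:star}.
\end{proof}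

\begin{remark}\label{rem:hyp}
Three hypotheses of Theorem~\ref{thm:main} are visibly needed. Without the linear equation, take $U=\mathbb R^k$ and all sets of size at most $w-1$; for $w\ge2$ there are more than $\binom k{w-1}$ of them. Without the intersection property, take $\binom{[k]}w$, which is larger than $\binom k{w-1}$ for $2w\le k$. Without $k\ge2w$, add a common new point to the transversals of $w-1$ pairs from Example~\ref{ex:pairs}: through $\pi$ this gives $2^{w-1}$ pairwise intersecting $w$-sets in a subspace of dimension $k=w$, and $2^{w-1}>w=\binom{k}{w-1}$ for $w\ge3$.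
\end{remark}

The same method, with the intersection property left out, shows that coordinate subspaces are optimal for $M$ when $2w\le k$.

\begin{proposition}\label{prop:M}
For $2\le2w\le k\le n$ one has $M(n,k,w)=\binom kw$.
\end{proposition}

The proof of Theorem~\ref{thm:main} has three steps. Section~\ref{sec:lex} turns the subspace into a sequence of blocks of coordinates on which $\mathcal A$ becomes an antichain in a lexicographic sense. Section~\ref{sec:balanced} turns the intersection property into a linear independence property and settles the case of one block. Sections~\ref{sec:systems} and~\ref{sec:proof} state and prove an inequality that is strong enough for induction on the number of blocks.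

\section{From subspaces to lexicographic antichains}\label{sec:lex}

An \emph{antichain} is a family of sets none of which contains another. If $U=\mathbb R^k$, the equation $\sum\lambda_ix_i=c$ with positive coefficients makes $\mathcal A$ an antichain of subsets of $[k]$. For a general subspace $\mathcal A$ is still an antichain, but in $[n]$, and this forgets $k$. We want a ground set whose size is controlled by $k$. One cannot simply project to $k$ coordinates that form a basis of the dual space $U^*$, because the equation, rewritten in that basis, may acquire negative coefficients. Instead we peel off coordinates in groups, each carrying a positive equation of its own.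

Let $P_1,\dots,P_s$ ($s\ge0$) be disjoint nonempty finite sets, called \emph{blocks}. Put
\[
Q=P_1\cup\dots\cup P_s,\qquad d=\sum_{j=1}^s(|P_j|-1).
\]

\begin{definition}
A family $\mathcal F$ of subsets of $Q$ is a \emph{lexicographic antichain} if, for any distinct $S,S'\in\mathcal F$ and the least $j$ with $S\cap P_j\ne S'\cap P_j$, neither of the sets $S\cap P_j$, $S'\cap P_j$ contains the other.
\end{definition}

For $s=1$ this is an ordinary antichain. In general, the traces $S\cap P_1$ form an antichain in $P_1$; among the members with a given trace on $P_1$, the traces on $P_2$ form an antichain in $P_2$; and so on.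

\begin{lemma}\label{lem:lex}
Let $\lambda_1,\dots,\lambda_n>0$ and $c>0$, let $U\subset\mathbb R^n$ be a subspace of dimension $k$, and let $\mathcal A\subset U\cap\{0,1\}^n$ be nonempty with $\sum_i\lambda_ix_i=c$ for all $x\in\mathcal A$. Then there are blocks $P_1,\dots,P_s\subset[n]$ with $d=k-1$ such that the map $x\mapsto S_x=\operatorname{supp}(x)\cap Q$ is injective on $\mathcal A$ and $\{S_x:x\in\mathcal A\}$ is a lexicographic antichain.
\end{lemma}

\begin{proof}
Let $\xi_i\in U^*$ be the restriction of the $i$th coordinate to $U$, and let $\ell=\sum_i\lambda_i\xi_i$. Then $\ell\ne0$, because $\ell=c>0$ on $\mathcal A$. Once $P_1,\dots,P_j$ are chosen, put $U_j=\{u\in U:u_i=0\text{ for all }i\in P_1\cup\dots\cup P_j\}$.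

\emph{The first block.} The set $P=[n]$ admits a representation $\ell=\sum_{i\in P}\eta_i\xi_i$ with all $\eta_i>0$. Let $P_1$ be an inclusion-minimal set with such a representation; it is nonempty since $\ell\ne0$. The functionals $\xi_i$, $i\in P_1$, are linearly independent (this is Carath\'eodory's theorem for cones). Indeed, let $\sum_{i\in P_1}\eta'_i\xi_i=0$ with $\eta'\ne0$. Replacing $\eta'$ by $-\eta'$ if necessary, some $\eta'_i$ is positive. With $\theta=\min\{\eta_i/\eta'_i:\eta'_i>0\}$, the vector $\eta-\theta\eta'$ is nonnegative, represents $\ell$, and has smaller support, against minimality. Hence $\dim U_1=k-|P_1|$, and $\ell$ vanishes on $U_1$.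

\emph{The later blocks.} Suppose $P_1,\dots,P_j$ are chosen and $U_j\ne0$. The set $N$ of $i$ with $\xi_i|_{U_j}\ne0$ is nonempty and disjoint from the earlier blocks, and $\sum_{i\in N}\lambda_i\xi_i|_{U_j}=\ell|_{U_j}=0$ since $U_j\subset U_1$. This is where the positivity of all $\lambda_i$ is used again: a positive relation exists at every stage. Let $P_{j+1}\subset N$ be inclusion-minimal among nonempty sets that carry a relation $\sum_{i\in P_{j+1}}\eta_i\xi_i|_{U_j}=0$ with all $\eta_i>0$. Then $|P_{j+1}|\ge2$, because the functionals are nonzero. Every linear relation $\eta'$ among the $\xi_i|_{U_j}$, $i\in P_{j+1}$, is proportional to $\eta$: otherwise, with the sign of $\eta'$ and the number $\theta$ chosen as above, $\eta-\theta\eta'$ is a nonnegative, nonzero relation with smaller support. So these functionals have rank $|P_{j+1}|-1$, and $\dim U_{j+1}=\dim U_j-(|P_{j+1}|-1)<\dim U_j$. The process stops with $U_s=0$, and then $k=|P_1|+\sum_{j\ge2}(|P_j|-1)=d+1$.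

\emph{The family $\{S_x\}$.} If $S_x=S_{x'}$, then $x-x'\in U_s=0$. Let $x\ne x'$, let $j$ be least with $S_x\cap P_j\ne S_{x'}\cap P_j$, and let $\eta$ be the positive vector chosen for $P_j$. If $j=1$, then $\sum_{i\in P_1}\eta_ix_i=c=\sum_{i\in P_1}\eta_ix'_i$. If $j\ge2$, then $x-x'\in U_{j-1}$, so again $\sum_{i\in P_j}\eta_ix_i=\sum_{i\in P_j}\eta_ix'_i$. Two distinct subsets of $P_j$ with the same total positive weight are incomparable.
\end{proof}

For the transversals in Example~\ref{ex:pairs} (with $\lambda_i=1$) the blocks can be taken to be the $r$ pairs: $\ell=r(\xi_1+\xi_2)$, and on $U_1$ all pair sums vanish. For the star $\{F\cup\{n\}:F\in\binom{[k]}{w-1}\}$ and its span one may take the single block $[k]$, since $\ell=\frac w{w-1}(\xi_1+\dots+\xi_k)$; then $|S_x|=w-1$. In general $Q$ is a proper subset of $[n]$ and the sets $S_x$ have various sizes. If $x$ has at most $w$ ones and $|S_x|=w$, then $S_x=\operatorname{supp}(x)$. So Theorem~\ref{thm:main} reduces to the following statement: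
\begin{equation}\label{eq:goal}
\begin{gathered}
\text{if $2w\le d+1$ and $\mathcal F$ is a lexicographic antichain of sets of size at most $w$}\\
\text{whose $w$-sets pairwise intersect, then $|\mathcal F|\le\tbinom{d+1}{w-1}$.}
\end{gathered}
\end{equation}

\section{Balanced functions and the case of one block}\label{sec:balanced}

Fix blocks $P_1,\dots,P_s$ and an integer $b\ge0$. The \emph{type} of $S\subset Q$ is $(|S\cap P_1|,\dots,|S\cap P_s|)$.

\begin{definition}
A function $f:\binom Qb\to\mathbb R$ is \emph{balanced} if
\begin{equation}\label{eq:balanced}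
\sum_{y\in P_j\setminus D}f(D\cup\{y\})=0\qquad\text{for all }j\text{ and all }D\in\tbinom{Q}{b-1}.
\end{equation}
\end{definition}

For $b=0$ the condition is empty. For one block $P=\{1,2,3,4\}$ and $b=2$, a balanced function is a weighting of the edges of the complete graph on $P$ with sum $0$ at every vertex; an example is $f(12)=f(34)=1$, $f(23)=f(14)=-1$, $f(13)=f(24)=0$. Its support contains disjoint edges, and disjoint edges carry equal values. The next lemma shows that this is forced.

\begin{lemma}\label{lem:disjoint}
Let $f$ be balanced and $S\in\binom Qb$. Then $\sum f(S')=(-1)^bf(S)$, where the sum runs over the sets $S'$ that are disjoint from $S$ and have the same type as $S$.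
\end{lemma}

\begin{proof}
Let $(t_1,\dots,t_s)$ be the type of $S$; throughout, $S'$ runs over sets of this type. Since $\sum_{V\subset S\cap S'}(-1)^{|V|}$ is $1$ if $S\cap S'=\emptyset$ and $0$ otherwise,
\[
\sum_{S'\cap S=\emptyset}f(S')=\sum_{V\subset S}(-1)^{|V|}\sum_{S'\supset V}f(S').
\]
The term $V=S$ contributes $(-1)^bf(S)$. Let $V\subsetneq S$, and pick $j$ with $|V\cap P_j|<t_j$. Let $D$ run over the sets that contain $V$ and whose type is that of $S$ with $t_j$ lowered by one. A set $S'\supset V$ contains exactly $t_j-|V\cap P_j|$ such $D$, namely $S'\setminus\{y\}$ with $y\in(S'\cap P_j)\setminus V$, and the sets $S'$ containing a given $D$ are the sets $D\cup\{y\}$ with $y\in P_j\setminus D$. Therefore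
\[
(t_j-|V\cap P_j|)\sum_{S'\supset V}f(S')=\sum_D\ \sum_{y\in P_j\setminus D}f(D\cup\{y\})=0
\]
by \eqref{eq:balanced}, and $V$ contributes nothing.
\end{proof}

\begin{corollary}\label{cor:vanish}
\begin{enumerate}
\item[(a)] Let $b\ge1$. A balanced function that vanishes outside an intersecting family of $b$-sets is zero.
\item[(b)] Let $P$ be a set with $|P|=m\ge1$, let $2t>m$, and let $g:\binom Pt\to\mathbb R$ satisfy $\sum_{T\supset V}g(T)=0$ for all $V\in\binom P{t-1}$. Then $g=0$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) If $S$ belongs to the family, no member of the family is disjoint from $S$ (for $S$ itself this uses $b\ge1$), so the sum in Lemma~\ref{lem:disjoint} is $0$ and $f(S)=0$. (b) The function $g$ is balanced for the single block $P$, and $\binom Pt$ is intersecting.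
\end{proof}

From now on the intersection property is used only through (a). We show how this proves \eqref{eq:goal} for one block; the argument is the model for everything that follows.

\begin{example}[one block]\label{ex:oneblock}
Let $|P|=k\ge2w$, and let $\mathcal F$ be an antichain of subsets of $P$ of size at most $w$ whose $w$-sets pairwise intersect. Let $\mathcal F_w$ be the family of $w$-sets in $\mathcal F$ and let $\Delta$ be its \emph{shadow}, the family of $(w-1)$-sets contained in a member of $\mathcal F_w$. To $T\in\mathcal F_w$ attach the vector $\partial T\in\mathbb R^{\Delta}$, the indicator of the $(w-1)$-subsets of $T$. A linear relation $\sum_Tf(T)\,\partial T=0$ is a balanced function supported on $\mathcal F_w$, so by Corollary~\ref{cor:vanish}(a) the vectors $\partial T$ are linearly independent and $|\mathcal F_w|\le|\Delta|$. No member of $\mathcal F\setminus\mathcal F_w$ is contained in a member of $\Delta$, since it would then lie in a member of $\mathcal F_w$. Hence $\mathcal G=(\mathcal F\setminus\mathcal F_w)\cup\Delta$ is a disjoint union, an antichain of sets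 of size at most $w-1$, and $|\mathcal G|\ge|\mathcal F|$.

Now take a uniformly random maximal chain $\emptyset=C_0\subset C_1\subset\dots\subset C_k=P$, $|C_t|=t$. Each $C_t$ is uniformly distributed on $\binom Pt$, and an antichain contains at most one set of the chain. Taking expectations,
\[
1\ \ge\ \sum_{T\in\mathcal G}\binom{k}{|T|}^{-1}\ \ge\ |\mathcal G|\binom k{w-1}^{-1},
\]
so $|\mathcal F|\le\binom k{w-1}$. For $k=4$, $w=2$ and $\mathcal F=\{12,13,23,4\}$ one has $\Delta=\{1,2,3\}$ and $\mathcal G=\{1,2,3,4\}$, with equality throughout; this family satisfies the hypotheses of Theorem~\ref{thm:main} with $U=\mathbb R^4$, $\lambda=(1,1,1,2)$ and $c=2$.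
\end{example}

\section{Systems of antichains and the main inequality}\label{sec:systems}

\subsection{What induction on the blocks requires}

With several blocks we want to fix the trace on $P_1$ and apply induction to the rest. The smallest case, $P_1=\{1,2\}$, shows two obstacles. Let $\mathcal F$ be as in \eqref{eq:goal}, let $Q'=Q\setminus P_1$ and $d'=d-1$.

Suppose first that the traces on $P_1$ are $\{1\}$ and $\{2\}$, and let $\mathcal F_y=\{S\setminus P_1:S\in\mathcal F,\ y\in S\}$ for $y=1,2$. Neither $\mathcal F_1$ nor $\mathcal F_2$ inherits an intersection property; only a $(w-1)$-set of $\mathcal F_1$ and a $(w-1)$-set of $\mathcal F_2$ must meet. The linear form of the hypothesis does survive. A balanced function supported on the $w$-sets of $\mathcal F$ is a pair $(f_1,f_2)$ of functions on $\binom{Q'}{w-1}$, with $f_y$ supported on $\mathcal F_y$ and balanced for $P_2,\dots,P_s$, such that $f_1(S')+f_2(S')=0$ for all $S'$. So the induction must handle several antichains at once, coupled by linear relations. We record the relations by attaching a vector $v_y$ to each antichain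 and requiring $\sum_yf_y(S')v_y=0$; here $v_1=v_2=1\in\mathbb R$.

Suppose next that the only trace is $\emptyset$. Then $\mathcal F$ lives on $P_2,\dots,P_s$ with the same $w$ but with $d'=d-1$, and $2w\le d'+1$ may fail. After many such steps $\binom{d'+1}{w-1}$ can even be $0$ while $\mathcal F=\{\emptyset\}$ is nonempty. So the statement needs a slack parameter $\sigma$ that measures how far $2w$ may exceed $d$.

\subsection{Systems}

Let $\Omega$ be a finite set of \emph{labels} with vectors $v_\alpha$ ($\alpha\in\Omega$) in a vector space $H$. For $X\subset\Omega$ let $\operatorname{rk}X$ be the dimension of the span of $\{v_\alpha:\alpha\in X\}$, let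
\[
\operatorname{Ker}X=\Big\{g:\Omega\to\mathbb R\ :\ g=0\text{ outside }X,\ \sum_\alpha g(\alpha)v_\alpha=0\Big\},
\]
and let $\operatorname{nul}X=\dim\operatorname{Ker}X=|X|-\operatorname{rk}X$. Both $\operatorname{rk}$ and $\operatorname{nul}$ are monotone under inclusion, and
\begin{equation}\label{eq:superadd}
\operatorname{nul}X+\operatorname{nul}Y\le\operatorname{nul}(X\cup Y)\qquad\text{for disjoint }X,Y,
\end{equation}
because $\operatorname{Ker}X\oplus\operatorname{Ker}Y\subset\operatorname{Ker}(X\cup Y)$.

\begin{definition}\label{def:system}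
A \emph{system} consists of blocks $P_1,\dots,P_s$, an integer $b\ge0$ (the \emph{budget}), labels $\alpha\in\Omega$ with vectors $v_\alpha$, and for each label a lexicographic antichain $\mathcal F_\alpha$, possibly empty, of subsets of $Q$ of size at most $b$. Put $\rho=\operatorname{rk}\Omega$, $\kappa=\operatorname{nul}\Omega$, $p=|\Omega|=\rho+\kappa$. Let $K$ be the space of functions $f:\Omega\times\binom Qb\to\mathbb R$ such that
\begin{enumerate}
\item[(K1)] $f(\alpha,S)=0$ unless $S\in\mathcal F_\alpha$;
\item[(K2)] $\sum_\alpha f(\alpha,S)v_\alpha=0$ for every $S\in\binom Qb$;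
\item[(K3)] $f(\alpha,\cdot)$ is balanced for every $\alpha$.
\end{enumerate}
The \emph{reduced size} of the system is $e=\sum_\alpha|\mathcal F_\alpha|-\dim K$.
\end{definition}

Thus $e$ counts the members of size less than $b$ in full, and counts the members of size $b$ by the rank of the linear system (K2), (K3) in the unknowns $f(\alpha,S)$, $S\in\mathcal F_\alpha$. We bound $e$ rather than assume $K=0$, because $e$ will turn out to be additive over the pieces that the induction produces. For integers $N,\sigma\ge0$ and $j$ define the \emph{window sum}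
\[
W_\sigma(N,j)=\sum_{l=0}^\sigma\binom N{j-l},
\]
so that $W_1(N,j)=\binom{N+1}j$.

\begin{proposition}\label{prop:key}
For every system and every integer $\sigma\ge1$ with $2b\le d+\sigma$,
\[
e\ \le\ \rho\,W_\sigma(d,b)+\kappa\,W_\sigma(d,b-1).
\]
\end{proposition}

A unit of rank is charged like an antichain with no further property, and a unit of nullity like an antichain whose top level can be traded for its shadow, as in Example~\ref{ex:oneblock}. The two deductions below are these two pure cases.

\begin{proof}[Proof of Theorem~\ref{thm:main}]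
We prove \eqref{eq:goal}. Take one label $\alpha$ with $v_\alpha=0$ and $\mathcal F_\alpha=\mathcal F$, budget $b=w$ and $\sigma=1$. Then $\rho=0$, $\kappa=1$, and the hypothesis $2b\le d+\sigma$ reads $2w\le d+1$. By Corollary~\ref{cor:vanish}(a), $K=0$. Hence $|\mathcal F|=e\le W_1(d,w-1)=\binom{d+1}{w-1}$. For $\mathcal A\ne\emptyset$ as in the theorem, Lemma~\ref{lem:lex} supplies $\mathcal F=\{S_x:x\in\mathcal A\}$ with $|\mathcal F|=|\mathcal A|$ and $d+1=k$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:M}]
The lower bound comes from $\mathbb R^{[k]}$. For the upper bound let $\dim U=k$ and $\mathcal A=U\cap E(n,w)\ne\emptyset$, and take $\mathcal F$ from Lemma~\ref{lem:lex} with $\lambda_i=1$, $c=w$. Use one label with $v_\alpha\ne0$, $b=w$ and $\sigma=1$. Then $\rho=1$, $\kappa=0$, and $K=0$ by (K2). Hence $|\mathcal A|=e\le W_1(k-1,w)=\binom kw$.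
\end{proof}

In the first two-block situation above, the pair $\mathcal F_1,\mathcal F_2$ is a system with $\rho=\kappa=1$, $K=0$ and budget $w-1$, and Proposition~\ref{prop:key} with $\sigma=1$ gives $|\mathcal F|\le\binom{d}{w-1}+\binom{d}{w-2}=\binom{d+1}{w-1}$, exactly what \eqref{eq:goal} asks. In the second, $2w\le d'+2$ allows $\sigma=2$, and the bound $W_2(d-1,w-1)$ is at most $\binom{d+1}{w-1}=W_2(d-1,w-1)+\binom{d-1}{w-2}$.

\begin{remark}\label{rem:sigma}
The condition $2b\le d+\sigma$ says that the window $[b-\sigma,b]$ is centered at or to the left of $d/2$. Consider systems with one label and $v_\alpha\ne0$, so that $e=|\mathcal F_\alpha|$. Equality holds in Proposition~\ref{prop:key} for one block, $\mathcal F_\alpha=\binom{P_1}b$ and $\sigma=1$, and also for the transversals of $d$ pairs with $b=\sigma=d$, where both sides equal $2^d$. The first example shows that the inequality is false for $\sigma=0$: if $1\le b\le d/2$, then $\binom{d+1}b>\binom db$. The example $s=0$, $\mathcal F_\alpha=\{\emptyset\}$, $b>\sigma$, where $e=1$ and $W_\sigma(0,b)=0$, shows that $2b\le d+\sigma$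 cannot be dropped.
\end{remark}

\section{Proof of the main inequality}\label{sec:proof}

We prove Proposition~\ref{prop:key} by induction on the number $s$ of blocks, for all systems and all $\sigma$ at once.

\subsection{No blocks}

Let $s=0$, so $d=0$, $Q=\emptyset$ and each $\mathcal F_\alpha$ is $\emptyset$ or $\{\emptyset\}$. Let $X=\{\alpha:\mathcal F_\alpha\ne\emptyset\}$. If $b=0$, then $K=\operatorname{Ker}X$ and $e=|X|-\operatorname{nul}X=\operatorname{rk}X\le\rho$, while $W_\sigma(0,0)=1$ and $W_\sigma(0,-1)=0$. If $b\ge1$, then $K=0$ and $e=|X|\le\rho+\kappa$. The hypothesis $2b\le\sigma$ gives $1\le b\le\sigma$, so both windows contain $0$ and $W_\sigma(0,b)=W_\sigma(0,b-1)=1$.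

\subsection{Splitting along the first block}

Let $s\ge1$. Write $P=P_1$, $m=|P|$, $Q'=Q\setminus P$ and $d'=d-(m-1)$, the parameter of $P_2,\dots,P_s$. For $\alpha\in\Omega$ and $T\subset P$ put
\[
\mathcal F_{\alpha,T}=\{S\setminus P:S\in\mathcal F_\alpha,\ S\cap P=T\},\qquad \mathcal T(\alpha)=\{T:\mathcal F_{\alpha,T}\ne\emptyset\}.
\]
By the definition of a lexicographic antichain, $\mathcal T(\alpha)$ is an antichain in $P$, and $\mathcal F_{\alpha,T}$ is a lexicographic antichain for $P_2,\dots,P_s$ with members of size at most $b-|T|$. Put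
\[
\Omega(T)=\{\alpha:T\in\mathcal T(\alpha)\},\qquad\Omega_t=\{(\alpha,T):T\in\mathcal T(\alpha),\ |T|=t\};
\]
the set $\Omega_t$ is empty unless $0\le t\le\min(b,m)$.

The pairs in $\Omega_t$ are the labels of a new system. Their vectors must remember both the old relations (K2) and the balance equations for the block $P$, which are no longer visible on $Q'$. So let $v_{(\alpha,T)}\in H^{\binom Pt}\oplus\mathbb R^{\Omega\times\binom P{t-1}}$ have as first component the function with value $v_\alpha$ at $T$ and $0$ elsewhere, and as second component the indicator of $\{(\alpha,V):V\subset T,\ |V|=t-1\}$. For $g:\Omega_t\to\mathbb R$, extended by zero to $\Omega\times\binom Pt$, the relation $\sum g(\alpha,T)v_{(\alpha,T)}=0$ holds if and only if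
\begin{equation}\label{eq:rel}
\sum_\alpha g(\alpha,T)v_\alpha=0\ \ \text{for all }T\in\tbinom Pt,\qquad\sum_{T\supset V}g(\alpha,T)=0\ \ \text{for all }\alpha,\ V\in\tbinom P{t-1}.
\end{equation}
For $0\le t\le b$ the \emph{level-$t$ system} has blocks $P_2,\dots,P_s$, budget $b-t$, labels $\Omega_t$, vectors $v_{(\alpha,T)}$ and families $\mathcal F_{\alpha,T}$. Let $\rho_t,\kappa_t,p_t=|\Omega_t|$ and $e_t$ be its rank, nullity, number of labels and reduced size; for all other integers $t$ set these numbers to $0$.

\begin{lemma}\label{lem:split}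
Let $K_t$ be the space of $f\in K$ that vanish at all $(\alpha,S)$ with $|S\cap P|\ne t$. Then $K=\bigoplus_tK_t$, the space $K_t$ is isomorphic to the space of Definition~\ref{def:system} for the level-$t$ system, and $e=\sum_te_t$.
\end{lemma}

\begin{proof}
Conditions (K1) and (K2) concern one set $S$ at a time, and all sets $D\cup\{y\}$ in one equation \eqref{eq:balanced} have the same type. So each condition involves a single value of $|S\cap P|$, and $K=\bigoplus_tK_t$. To a function $f$ that satisfies (K1) and is concentrated on $|S\cap P|=t$ associate $f'((\alpha,T),S')=f(\alpha,T\cup S')$ for $(\alpha,T)\in\Omega_t$ and $S'\in\binom{Q'}{b-t}$. This is a bijection onto the functions satisfying (K1) for the level-$t$ system. By \eqref{eq:rel}, condition (K2) for $f'$ at $S'$ says that (K2) holds for $f$ at all sets $T\cup S'$ and that \eqref{eq:balanced} holds for $f(\alpha,\cdot)$ with $j=1$ at all sets $D=V\cup S'$, $|V|=t-1$. Condition (K3) for $f'$ is \eqref{eq:balanced} for $f(\alpha,\cdot)$ with $j\ge2$ at the sets $D=T\cup D'$, $D'\in\binom{Q'}{b-t-1}$. This gives the isomorphism.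 Finally $\sum_\alpha|\mathcal F_\alpha|=\sum_t\sum_{(\alpha,T)\in\Omega_t}|\mathcal F_{\alpha,T}|$.
\end{proof}

To apply induction at level $t$ we need a slack $\sigma_t\ge1$ with $2(b-t)\le d'+\sigma_t$. From $2b\le d+\sigma$ we get
\begin{equation}\label{eq:inherit}
2(b-t)\le d'+(m-1+\sigma-2t),
\end{equation}
so the natural choice is $\sigma_t=m-1+\sigma-2t$. For $t>m/2$ this may be far below $1$. We remove these levels first.

\subsection{Removing traces above the middle}

\begin{lemma}\label{lem:push}
One can change the families $\mathcal F_\alpha$, keeping the blocks, $b$, $\Omega$, the vectors $v_\alpha$ and $e$, so that $\Omega_t=\emptyset$ for all $t>m/2$.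
\end{lemma}

\begin{proof}
Let $t$ be maximal with $\Omega_t\ne\emptyset$ and suppose $2t\ge m+1$. Then $K_t=0$: for $f\in K_t$ and fixed $\alpha$ and $S'$, the function $T\mapsto f(\alpha,T\cup S')$ satisfies the hypothesis of Corollary~\ref{cor:vanish}(b) by \eqref{eq:balanced} with $j=1$.

Hall's theorem says that a bipartite graph with sides $A,B$ has a matching that covers $A$ if every $A'\subset A$ has at least $|A'|$ neighbors. In the inclusion graph between $\binom Pt$ and $\binom P{t-1}$ a $t$-set has degree $t$ and a $(t-1)$-set has degree $m-t+1\le t$. The $t|A'|$ edges leaving a family $A'$ of $t$-sets therefore end in at least $|A'|$ neighbors. So there is an injection $\varphi:\binom Pt\to\binom P{t-1}$ with $\varphi(T)\subset T$. In every $\mathcal F_\alpha$, replace each $S$ with $|S\cap P|=t$ by $\varphi(S\cap P)\cup(S\setminus P)$.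

Let $T,T'\in\mathcal T(\alpha)$ with $|T|=t$. If $|T'|=t$ and $T'\ne T$, then $\varphi(T)$ and $\varphi(T')$ are distinct sets of equal size. If $|T'|\le t-1$, then $T'\subset\varphi(T)$ would give $T'\subsetneq T$, which is impossible in the antichain $\mathcal T(\alpha)$, and $\varphi(T)\subset T'$ would force $T'=\varphi(T)$, which was just excluded. So the new traces form an antichain in bijection with the old one, and the families $\mathcal F_{\alpha,T}$ are only relabeled. Hence the new families are lexicographic antichains of the same cardinalities. The new sets have size at most $b-1$, so they do not enter (K1), and the new space $K$ is $\bigoplus_{t'<t}K_{t'}$, which is the old $K$ because $K_t=0$. Thus $e$ is unchanged, and the largest trace size has dropped by one. Repeat.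
\end{proof}

From now on $\Omega_t=\emptyset$ for $t>m/2$.

\subsection{Rank and nullity of the level systems}

Induction will bound $e_t$ in terms of $\rho_t,\kappa_t,p_t$, and these must be compared with $\rho,\kappa,p$. As in Example~\ref{ex:oneblock}, a random chain converts the antichain property into disjointness. Put $c_t=\binom mt$, let $\emptyset=C_0\subset\dots\subset C_m=P$ be a uniformly random maximal chain, and define random subsets of $\Omega$ by
\begin{align*}
X_t&=\Omega(C_t) &&(0\le t\le m),\\
Y_i&=\{\alpha: C_i\subset T\text{ for some }T\in\mathcal T(\alpha)\text{ with }|T|=i+1\} &&(0\le i\le m-1),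
\end{align*}
with $Y_{-1}=X_0$, and $X_t=\emptyset$, $Y_i=\emptyset$ for all other indices. Thus $Y_i$ is the set of labels for which $C_i$ lies in the shadow of level $i+1$. For every chain,
\begin{equation}\label{eq:disjoint}
\text{the $X_t$ are pairwise disjoint},\qquad X_t\cap Y_i=\emptyset\ \text{ for }t\le i,\qquad X_{i+1}\subset Y_i .
\end{equation}
The first claim holds because the antichain $\mathcal T(\alpha)$ contains at most one $C_t$. For the second, $\alpha\in X_t\cap Y_i$ would give $C_t\subset C_i\subsetneq T$ with $C_t,T\in\mathcal T(\alpha)$. For the third take $T=C_{i+1}$. Since $C_t$ is uniform on $\binom Pt$, we have $\sum_{|T|=t}\phi(T)=c_t\,\mathbb E\,\phi(C_t)$ for any function $\phi$; in particular $p_t=c_t\,\mathbb E|X_t|$.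

\begin{lemma}\label{lem:rank}
For all $t\ge0$,
\begin{enumerate}
\item[(a)] $\rho_t\le c_t\,\mathbb E\operatorname{rk}X_t+c_{t-1}\,\mathbb E\operatorname{nul}Y_{t-1}$;
\item[(b)] $\kappa_t\le c_t\,\mathbb E\operatorname{nul}X_t$;
\item[(c)] if $m=2a$, then $\kappa_a\le c_{a+1}\,\mathbb E\operatorname{nul}X_a$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $0\le t\le m$, the other cases being trivial; $T$ and $V$ run over $\binom Pt$ and $\binom P{t-1}$. Define the linear map
\[
\Theta:\bigoplus_T\operatorname{Ker}\Omega(T)\to\bigoplus_V\operatorname{Ker}\Big(\bigcup_{T\supset V}\Omega(T)\Big),\qquad(\Theta g)_V=\sum_{T\supset V}g(\cdot,T).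
\]
It is well defined, since a sum of relations among the $v_\alpha$ is a relation supported on the union of the supports. By \eqref{eq:rel} the relations among the vectors $v_{(\alpha,T)}$ form the kernel of $\Theta$. Hence
\[
\kappa_t=\sum_T\operatorname{nul}\Omega(T)-\operatorname{rank}\Theta,\qquad\rho_t=p_t-\kappa_t=\sum_T\operatorname{rk}\Omega(T)+\operatorname{rank}\Theta .
\]
The first identity gives (b). The second gives (a), because the rank of $\Theta$ is at most the dimension of the target, which is $c_{t-1}\mathbb E\operatorname{nul}Y_{t-1}$ for $t\ge1$ and $0$ for $t=0$.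

For (c) let $t=a$; we need a lower bound for the rank of $\Theta$. Choose an $a$-set $T_1$ with $\operatorname{nul}\Omega(T_1)$ maximal and an $(a-1)$-set $V_1\subset T_1$, and delete all $a$-sets that contain $V_1$. Repeat with the remaining $a$-sets until none remain, obtaining pairs $(T_l,V_l)$. An $(a-1)$-set lies in $a+1$ sets of size $a$, so step $l$ deletes at most $a+1$ sets $T$, each with $\operatorname{nul}\Omega(T)\le\operatorname{nul}\Omega(T_l)$. Therefore $\sum_l\operatorname{nul}\Omega(T_l)\ge\frac1{a+1}\sum_T\operatorname{nul}\Omega(T)$. Moreover $V_l\not\subset T_{l'}$ for $l'>l$. If $g\in\bigoplus_l\operatorname{Ker}\Omega(T_l)$ and $\Theta g=0$, the component at $V_1$ gives $g(\cdot,T_1)=0$, then the component at $V_2$ gives $g(\cdot,T_2)=0$, and so on. So $\Theta$ is injective on this subspace, $\operatorname{rank}\Theta\ge\frac1{a+1}\sum_T\operatorname{nul}\Omega(T)$, and $\kappa_a\le\frac a{a+1}c_a\mathbb E\operatorname{nul}X_a$. Finally $\frac a{a+1}\binom{2a}a=\binom{2a}{a+1}$.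
\end{proof}

For one label with $v_\alpha=0$, part (a) says that $\rho_t$ is at most the size of the shadow of level $t$, the inequality behind Example~\ref{ex:oneblock}.

\subsection{Expanding both sides in the same binomial coefficients}

For $0\le t\le m/2$ the number $m-1+\sigma-2t$ is at least $\sigma-1$, and it is $0$ only if $\sigma=1$ and $t=m/2$. We call this level \emph{exceptional}. Since the proposition fails for slack $0$ (Remark~\ref{rem:sigma}), we must pay for slack $1$ there. So put $\sigma_t=1$ for the exceptional level and $\sigma_t=m-1+\sigma-2t$ otherwise. Then $\sigma_t\ge1$, and $2(b-t)\le d'+\sigma_t$ by \eqref{eq:inherit}. With $\bar t=m-1+\sigma-t$ for integers $t$, we have $t\le\bar t$ for $t\le m/2$, and $t+\sigma_t=\bar t$ for non-exceptional $t$.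

Put $\beta_i=\binom{d'}{b-1-i}$ for $i\in\mathbb Z$. For $0\le t\le\min(b,m/2)$ the induction hypothesis for the level-$t$ system gives
\[
e_t\le\rho_t\sum_{l=0}^{\sigma_t}\beta_{t-1+l}+\kappa_t\sum_{l=0}^{\sigma_t}\beta_{t+l}=\rho_t\beta_{t-1}+p_t\sum_{t\le i<t+\sigma_t}\beta_i+\kappa_t\beta_{t+\sigma_t},
\]
and all other levels contribute nothing. By Lemma~\ref{lem:split}, $e\le\sum_i\beta_i\delta_i$, where
\begin{equation}\label{eq:delta}
\delta_i=\rho_{i+1}+\sum_{t:\ t\le i<t+\sigma_t}p_t+\sum_{t:\ t+\sigma_t=i}\kappa_t\qquad(0\le t\le m/2).
\end{equation}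
On the other side, Vandermonde's identity $\binom{N+N'}u=\sum_j\binom Nj\binom{N'}{u-j}$ with $d=(m-1)+d'$ gives $\binom d{b-l}=\sum_i\binom{m-1}{i+1-l}\beta_i$ and $\binom d{b-1-l}=\sum_i\binom{m-1}{i-l}\beta_i$. Summing over $0\le l\le\sigma$,
\[
\rho W_\sigma(d,b)+\kappa W_\sigma(d,b-1)=\sum_i\beta_i\tau_i,\qquad\tau_i=\rho\gamma_{i+1}+\kappa\gamma_i,\qquad\gamma_i=W_\sigma(m-1,i).
\]
It remains to prove
\begin{equation}\label{eq:final}
\sum_i\beta_i\delta_i\le\sum_i\beta_i\tau_i .
\end{equation}
We shall see that $\delta_i\le\tau_i$ for every $i$, with one exception caused by the exceptional level. Recall that $\binom Nj$, $j\in\mathbb Z$, does not increase as $|j-N/2|$ grows. Equivalently, for integers $u\le u'$,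
\begin{equation}\label{eq:unimodal}
\tbinom N{u'}\ge\tbinom Nu\ \text{ if }u+u'\le N,\qquad\tbinom N{u'}\le\tbinom Nu\ \text{ if }u+u'\ge N .
\end{equation}

\begin{lemma}\label{lem:gamma}
For all integers $i,t$:
\begin{enumerate}
\item[(a)] $c_i\le\gamma_i$, with equality if $\sigma=1$;
\item[(b)] $\gamma_{\bar\imath}=\gamma_i$, where $\bar\imath=m-1+\sigma-i$;
\item[(c)] $\gamma_{i+1}\ge\gamma_i$ if $2i+2\le m+\sigma$, and $\gamma_{i+1}\le\gamma_i$ if $2i+2\ge m+\sigma$;
\item[(d)] $c_t\le\gamma_i$ if $t\le i\le\bar t$.
\end{enumerate}
\end{lemma}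

\begin{proof}
(a) $c_i=\binom{m-1}i+\binom{m-1}{i-1}$ consists of the terms $l=0,1$ of $\gamma_i$; this uses $\sigma\ge1$. (b) $\binom{m-1}{\bar\imath-l}=\binom{m-1}{i-(\sigma-l)}$. (c) $\gamma_{i+1}-\gamma_i=\binom{m-1}{i+1}-\binom{m-1}{i-\sigma}$; apply \eqref{eq:unimodal}, noting that $(i+1)+(i-\sigma)\le m-1$ means $2i+2\le m+\sigma$. (d) By (a) it suffices to show $\gamma_t\le\gamma_i$. If $2i\le m+\sigma$, then $\gamma_t\le\gamma_{t+1}\le\dots\le\gamma_i$ by (c). Otherwise $t\le\bar\imath$ and $2\bar\imath<m+\sigma$, so $\gamma_t\le\gamma_{\bar\imath}=\gamma_i$.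
\end{proof}

\subsection{Comparing coefficients}

\noindent\textbf{Case 1: $2i+2\le m+\sigma$.} For $i<-1$ we have $\delta_i=0\le\tau_i$, so let $i\ge-1$. If an exceptional level $t=m/2$ exists, then $\sigma=1$ and $i\le m/2-1$, so it occurs in neither sum of \eqref{eq:delta}. The last sum is empty: a non-exceptional $t$ with $\bar t=i$ would satisfy $t\le\bar t=i$ and $t=m-1+\sigma-i\ge i+1$. In the middle sum $t\le i<\bar t$, so $p_t=c_t\mathbb E|X_t|\le\gamma_i\mathbb E|X_t|$ by Lemma~\ref{lem:gamma}(d). With Lemmas~\ref{lem:rank}(a) and~\ref{lem:gamma}(a) for $\rho_{i+1}$,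
\begin{equation}\label{eq:case1}
\delta_i\le\mathbb E\Big[\gamma_{i+1}\operatorname{rk}X_{i+1}+\gamma_i\Big(\operatorname{nul}Y_i+\sum_{t\le i}|X_t|\Big)\Big].
\end{equation}
By \eqref{eq:disjoint}, $\sum_{t\le i}|X_t|\le p-|Y_i|$, so
\begin{equation}\label{eq:Y}
\operatorname{nul}Y_i+\sum_{t\le i}|X_t|\le p-\operatorname{rk}Y_i .
\end{equation}
Since $\operatorname{rk}X_{i+1}\le\operatorname{rk}Y_i\le\rho$ and $\gamma_{i+1}\ge\gamma_i$, the bracket in \eqref{eq:case1} is at most
\[
\gamma_ip+(\gamma_{i+1}-\gamma_i)\operatorname{rk}Y_i\le\gamma_i(\rho+\kappa)+(\gamma_{i+1}-\gamma_i)\rho=\tau_i .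
\]

\medskip\noindent\textbf{Case 2: $2i+2\ge m+\sigma+1$, and no exceptional level occurs in the sums of \eqref{eq:delta}.} Here $i+1>m/2$, so $\rho_{i+1}=0$ by Lemma~\ref{lem:push}, and $\gamma_{i+1}\le\gamma_i$. In the middle sum $t\le i+1\le\bar t$, so $p_t\le\gamma_{i+1}\mathbb E|X_t|$ by Lemma~\ref{lem:gamma}(d). The last sum has at most one term, for the level $t^*$ with $\overline{t^*}=i$, and Lemmas~\ref{lem:rank}(b) and~\ref{lem:gamma}(d) give $\kappa_{t^*}\le\gamma_i\mathbb E\operatorname{nul}X_{t^*}$. Let $X=X_{t^*}$, or $X=\emptyset$ if there is no such level. The level $t^*$ does not occur in the middle sum, so the sets $X_t$ occurring there are disjoint from $X$ and have total size at most $p-|X|\le p-\operatorname{nul}X$. Hence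
\begin{equation}\label{eq:case2}
\delta_i\le\mathbb E\big[\gamma_{i+1}(p-\operatorname{nul}X)+\gamma_i\operatorname{nul}X\big]\le\gamma_{i+1}(\rho+\kappa)+(\gamma_i-\gamma_{i+1})\kappa=\tau_i .
\end{equation}

If there is no exceptional level, Cases 1 and 2 cover all $i$ and \eqref{eq:final} follows.

\subsection{The exceptional level}

Let $\sigma=1$ and $m=2a$, $a\ge1$. Then $\gamma_i=c_i$ and $\bar t=2a-t$, and Case 1 covers $i\le a-1$. Since $\sigma_a=1$, the level $t=a$ occurs in the middle sum of \eqref{eq:delta} only for $i=a$ and in the last sum only for $i=a+1$. So Case 2 covers $i\ge a+2$, and two coefficients remain.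

\medskip\noindent\textbf{The coefficient $i=a+1$.} The middle sum runs over $t$ with $a+1<2a-t$, that is $t\le a-2$, and the last sum over $t=a-1$ and $t=a$:
\[
\delta_{a+1}=\sum_{t\le a-2}p_t+\kappa_{a-1}+\kappa_a .
\]
For $t\le a-2$ we have $c_t\le c_{a-2}=c_{a+2}$. Lemma~\ref{lem:rank}(b) gives $\kappa_{a-1}\le c_{a+1}\mathbb E\operatorname{nul}X_{a-1}$, since $c_{a-1}=c_{a+1}$. For $\kappa_a$ it would give the factor $c_a>c_{a+1}$, which is too large; Lemma~\ref{lem:rank}(c) gives $\kappa_a\le c_{a+1}\mathbb E\operatorname{nul}X_a$. With $X=X_{a-1}\cup X_a$, inequality \eqref{eq:superadd} yields $\kappa_{a-1}+\kappa_a\le c_{a+1}\mathbb E\operatorname{nul}X$, and $\sum_{t\le a-2}|X_t|\le p-\operatorname{nul}X$. So the chain of inequalities \eqref{eq:case2} holds with $i=a+1$ and this $X$, and $\delta_{a+1}\le\tau_{a+1}$.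

\medskip\noindent\textbf{The coefficient $i=a$.} Every $t\le a$ occurs in the middle sum, and no $t$ has $t+\sigma_t=a$, so $\delta_a=\sum_{t\le a}p_t$. Here $\delta_a\le\tau_a$ can fail: for one label with $v_\alpha\ne0$ and $\mathcal T(\alpha)=\binom Pa$ one has $\delta_a=c_a>c_{a+1}=\tau_a$. In this example $\delta_{a-2}=0$ while $\tau_{a-2}=c_{a-1}$, which suggests paying the deficit from the coefficient $a-2$. We show
\begin{equation}\label{eq:pair}
\delta_a+\delta_{a-2}\le\tau_a+\tau_{a-2}=2\rho c_{a-1}+\kappa(c_a+c_{a-2}),
\end{equation}
where the equality uses $c_{a+1}=c_{a-1}$. Write $Z=X_{a-1}$ and $N=\sum_{t\le a-2}|X_t|$. Using $c_t\le c_{a-1}$ for $t\le a-1$ in $\delta_a$, and \eqref{eq:case1} for $i=a-2\ge-1$,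
\[
\delta_a+\delta_{a-2}\le\mathbb E\big[c_a|X_a|+c_{a-1}(|Z|+N)+c_{a-1}\operatorname{rk}Z+c_{a-2}(\operatorname{nul}Y_{a-2}+N)\big].
\]
Since $|X_a|\le p-|Z|-N$ and $c_a\ge c_{a-1}$, the first two terms sum to at most
\[
c_ap-(c_a-c_{a-1})(|Z|+N)\le c_ap-(c_a-c_{a-1})\operatorname{rk}Z .
\]
By \eqref{eq:Y} and $Z\subset Y_{a-2}$, the last term is at most $c_{a-2}(p-\operatorname{rk}Z)$. So the bracket is at most
\[
p\,(c_a+c_{a-2})+(2c_{a-1}-c_a-c_{a-2})\operatorname{rk}Z .
\]
From $c_{a-1}=\frac a{a+1}c_a$ and $c_{a-2}=\frac{a-1}{a+2}c_{a-1}$,
\[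
2c_{a-1}-c_a-c_{a-2}=c_a\Big(\frac{a-1}{a+1}-\frac{a(a-1)}{(a+1)(a+2)}\Big)=c_a\,\frac{2(a-1)}{(a+1)(a+2)}\ge0 .
\]
We may therefore replace $\operatorname{rk}Z$ by $\rho$, and with $p=\rho+\kappa$ the bound becomes $\kappa(c_a+c_{a-2})+2\rho c_{a-1}$. This proves \eqref{eq:pair}.

The transfer is allowed only if the coefficient $a-2$ weighs at least as much as the coefficient $a$, and here the hypothesis on $b$ enters directly, for the only time apart from \eqref{eq:inherit} and the base case. It reads $2b\le d+1=2a+d'$, so $(b-a-1)+(b-a+1)\le d'$, and \eqref{eq:unimodal} gives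
\[
\beta_{a-2}=\binom{d'}{b-a+1}\ge\binom{d'}{b-a-1}=\beta_a .
\]
Since $\tau_{a-2}-\delta_{a-2}\ge0$ by Case 1,
\[
\beta_{a-2}(\tau_{a-2}-\delta_{a-2})+\beta_a(\tau_a-\delta_a)\ge\beta_a\big[(\tau_{a-2}-\delta_{a-2})+(\tau_a-\delta_a)\big]\ge0
\]
by \eqref{eq:pair}. All other coefficients satisfy $\delta_i\le\tau_i$, so \eqref{eq:final} holds in the exceptional situation as well. This completes the induction and the proof of Proposition~\ref{prop:key}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:value}, Corollary~\ref{cor:conj} and Proposition~\ref{prop:M}. \qed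

\begin{thebibliography}{9}
\bibitem{dimconstraints}
\emph{Extremal Problems Under Dimension Constraints},\\
\texttt{http://www.mathematik.uni-bielefeld.de/ahlswede/homepage/public/172.pdf}
\end{thebibliography}
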